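# Bishop–Phelps–Bollobás pairs of Banach spaces whose compact operators fail the property

## The guess: a pair that is good for operators is good for compact operators

Throughout, $X,Y$ are Banach spaces over $\mathbb K\in\{\mathbb R,\mathbb C\}$, $S_X$ is the unit sphere, $B_X$ the closed unit ball, $\mathcal L(X,Y)$ the bounded operators, $\mathcal K(X,Y)$ the compact ones, and $\mathcal F(X,Y)$ those of finite rank. For $f\in X^*$ and $y\in Y$, $f\otimes y$ is the operator $x\mapsto f(x)y$. An operator $T$ attains its norm if $\|T\|=\|Tx_0\|$ for some $x_0\in S_X$.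

**Definition.** The pair $(X,Y)$ has the Bishop–Phelps–Bollobás property (BPBp) for operators if for every $\varepsilon>0$ there is $\eta(\varepsilon)>0$ such that whenever $T\in\mathcal L(X,Y)$, $\|T\|=1$, $x_0\in S_X$ and $\|Tx_0\|>1-\eta(\varepsilon)$, there are $S\in\mathcal L(X,Y)$ with $\|S\|=1$ and $u_0\in S_X$ with
$$\|Su_0\|=1,\qquad \|u_0-x_0\|<\varepsilon,\qquad \|S-T\|<\varepsilon .$$
It has the BPBp for compact operators if the same holds with $\mathcal L(X,Y)$ replaced by $\mathcal K(X,Y)$ throughout: $T$ and $S$ are both required to be compact.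

In words: if $T$ almost attains its norm at $x_0$, then a small change of $T$ and of $x_0$ gives exact attainment. For example, $(X,\mathbb K)$ has both properties for every $X$. That is Bollobás' theorem on functionals, recalled before Lemma 7, and functionals have rank at most one, so the two versions coincide.

Does the first property imply the second? The question is taken from "POSSIBLE LINES OF RESEARCH (PRAGUE, FEBRUARY TO APRIL 2024)", https://sheldondantas.com/wp-content/uploads/2023/12/POSSIBLE-LINES-OF-RESEARCH.pdf. (The reverse implication is known to fail in general.)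

The answer one first guesses is yes. Start with a compact $T$. The hypothesis hands us an $S$ that attains its norm near $x_0$ and lies within $\varepsilon$ of the compact operator $T$. It seems that we need only repair $S$ slightly to make it compact. Let us test this.

## Truncation on $c_0$, on $\ell_1$, and on $\mathbb K\oplus_\infty\ell_1$

If $X$ or $Y$ is finite-dimensional, every bounded operator is compact and there is nothing to prove.

Let $X=c_0$ and let $Y$ be arbitrary. Suppose that $T$ is compact and that $S$, $u$ come from the BPBp for operators, with $\|S\|=1=\|Su\|$. Choose $y^*\in S_{Y^*}$ with $y^*(Su)=1$ and put $f=y^*S\in\ell_1$. Then $\|f\|=1=f(u)$, that is, $\sum f_iu_i=\sum|f_i|$, so $|u_i|=1$ whenever $f_i\ne0$. As $u\in c_0$, $f$ has finite support. Let $P_n$ be the projection onto the first $n$ coordinates, with $n$ so large that the support of $f$ is covered, and put $u'=P_nu$. Then $f(u')=1$, so $\|u'\|=1$, and $SP_n$ is a finite-rank operator of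 norm at most $1$ with $\|SP_nu'\|\ge|f(u')|=1$. For large $n$ it is also close to $T$, since $\|SP_n-T\|\le\|S-T\|+\|TP_n-T\|$ and $\|TP_n-T\|=\|P_n^*T^*-T^*\|\to0$. The last limit holds because $T^*$ maps the ball into a relatively compact subset of $\ell_1$, where $P_n^*\to I$ uniformly. The guess is correct for $c_0$.

Let $X=\ell_1$. Now $\|TP_n-T\|\to0$ may fail: for the functional $T(x)=\sum x_n$ this norm is always $1$. But there is another repair, namely
$$S'=SP_N+T(I-P_N).$$
This is compact. An operator $R$ on $\ell_1$ has norm $\sup_n\|Re_n\|$, so $\|S'\|\le1$ and $\|S'-T\|=\|(S-T)P_N\|\le\|S-T\|$. Let $y^*(Su)=1$ with $\|y^*\|=1$. From $\sum_n y^*(Su_ne_n)=1=\sum|u_n|$ we get $y^*(Su_ne_n)=|u_n|$ for all $n$. Hence $u'=P_Nu/\|P_Nu\|$ satisfies $y^*(S'u')=y^*(Su')=1$, and $u'\to u$. So the guess is correct for $\ell_1$ too.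

Now combine the two norms. We write $E\oplus_\infty G$ for the sum with norm $\max(\|e\|,\|g\|)$, $E\oplus_4G$ for the norm $(\|e\|^4+\|g\|^4)^{1/4}$, $(\bigoplus E_n)_{\ell_1}$ for the norm $\sum\|x_n\|$, and $(\bigoplus E_n)_{c_0}$ for families with $\|x_n\|\to0$ and the supremum norm. Let $X=\mathbb K\oplus_\infty\ell_1$, $P_N(a,x)=(a,x_1,\dots,x_N,0,\dots)$, and for $0<\theta<\frac12$
$$T(a,x)=\tfrac12a+\tfrac12\sum x_n,\qquad S(a,x)=(\tfrac12+\theta)a+(\tfrac12-\theta)\sum x_n .$$
Both functionals have norm $1$ and attain it at $(1,e_1)$, and $\|S-T\|\le2\theta$. The first repair fails: $(SP_N-T)(0,e_{N+1})=-\frac12$, so $\|SP_N-T\|\ge\frac12$. The second one, $S'=SP_N+T(I-P_N)$, is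
$$S'(a,x)=(\tfrac12+\theta)a+(\tfrac12-\theta)\sum_{n\le N}x_n+\tfrac12\sum_{n>N}x_n .$$
Its norm is $1+\theta$, taken at $(1,e_{N+1})$, while on points of the ball with $x$ supported in $\{1,\dots,N\}$ its modulus is at most $1$. The repaired operator no longer attains its norm where we want. The cause is visible: the coordinate $a$ is shared by all the summands, so its image cannot be changed for $n\le N$ and kept for $n>N$. (This pair is of course harmless, its range being $\mathbb K$; only the two repairs break.) We shall see that on a space $\mathbb K\oplus_\infty(\bigoplus F_n)_{\ell_1}$ no repair need exist.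

**Theorem 1.** There are separable Banach spaces $X,Y$ over $\mathbb K$ and $x_0\in S_X$ such that

1. $(X,Y)$ has the BPBp for operators;
2. for all $\varepsilon\in(0,\frac12)$ and $\eta>0$ there is a compact $T:X\to Y$ with $\|T\|=1$, $\|Tx_0\|>1-\eta$, such that no compact $S$ with $\|S\|=1$ and $\|S-T\|<\varepsilon$ attains its norm at a point $u_0\in S_X$ with $\|u_0-x_0\|<1$.

In particular $(X,Y)$ fails the BPBp for compact operators. So the answer to the question is no.

**Theorem 2.** Suppose $X$ has a net $(P_\alpha)$ of finite-rank operators with $\|P_\alpha\|\le1$ such that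

* (i) $P_\alpha^*f\to f$ in norm for every $f\in X^*$;
* (ii) whenever $0\ne f\in X^*$ attains its norm at $u\in S_X$ and $\delta>0$, there are arbitrarily large $\alpha$ and $u'\in S_X$ with $\|u'-u\|<\delta$, $P_\alpha u'=u'$, $f(u')=f(u)$.

Then for every $Y$: BPBp for operators implies BPBp for compact operators. This applies to $c_0$-sums of finite-dimensional spaces, in particular to $c_0(\Gamma)$. Hypothesis (i) cannot be weakened to $P_\alpha\to I$ strongly: the $X$ of Theorem 1 satisfies that together with (ii).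

## The $c_0$ argument in general: proof of the positive part of Theorem 2

Let $(X,Y)$ have the BPBp with function $\eta$. Let $T\in\mathcal K(X,Y)$, $\|T\|=1$, $x_0\in S_X$, $\|Tx_0\|>1-\eta(\varepsilon/2)$. Take $S\in\mathcal L(X,Y)$ and $u\in S_X$ with $\|S\|=1=\|Su\|$, $\|u-x_0\|<\varepsilon/2$, $\|S-T\|<\varepsilon/2$. By Hahn–Banach choose $y^*\in S_{Y^*}$ with $y^*(Su)=1$. The functional $f=y^*S$ attains its norm $1$ at $u$.

By Schauder's theorem $T^*$ is compact. A bounded net that converges strongly converges uniformly on relatively compact sets, so $\|TP_\alpha-T\|=\|P_\alpha^*T^*-T^*\|\to0$ by (i). By (ii) choose $\alpha$, so large that $\|TP_\alpha-T\|<\varepsilon/2$, and $u'\in S_X$ with $\|u'-u\|<\varepsilon/2$, $P_\alpha u'=u'$ and $f(u')=f(u)=1$. Then $SP_\alpha$ has finite rank, $\|SP_\alpha\|\le1$, $\|SP_\alpha u'\|=\|Su'\|\ge|f(u')|=1$, $\|u'-x_0\|<\varepsilon$, and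
$$\|SP_\alpha-T\|\le\|(S-T)P_\alpha\|+\|TP_\alpha-T\|<\varepsilon .$$
So $SP_\alpha$ and $u'$ are as required.

For $X=(\bigoplus E_i)_{c_0}$ with $\dim E_i<\infty$ let $P_\alpha$ be the projections onto finite sets $\alpha$ of coordinates. Since $X^*=(\bigoplus E_i^*)_{\ell_1}$, (i) holds. If $0\ne f=(f_i)$ attains its norm $\sum\|f_i\|$ at $u$, then $|f_i(u_i)|=\|f_i\|$ for each $i$, so $f_i\ne0$ forces $\|u_i\|=1$. Hence only finitely many $f_i$ are nonzero. Take $u'=P_\alpha u$ with $\alpha$ large and containing all these $i$. Then $f(u')=f(u)$, and $\|u'\|=1$ because some $u_i$ with $i\in\alpha$ has norm $1$. So (ii) holds.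

The last sentence of Theorem 2 is proved at the very end.

## A quotient map through which every operator lifts, but not every compact operator lifts compactly

Here is the design behind Theorem 1. Suppose $T_0:P\to Q$ is a compact operator at positive distance from $\mathcal F(P,Q)$. Take finite-dimensional subspaces $F_1\subset F_2\subset\cdots$ of $P$ with dense union, let $Z=(\bigoplus F_n)_{\ell_1}$, and let $g_0:Z\to Q$, $g_0x=\sum_nT_0x_n$. This operator is compact. We shall construct an $\ell_1$-sum $V$ of finite-dimensional spaces and $q:V\to Q$ so that every bounded operator $Z\to Q$ lifts to a bounded operator $Z\to V$. This is easy, as one lifts on each $F_n$ separately with uniform bounds. But if $v:Z\to V$ is compact, then $v$ is a limit of finite-rank operators, hence so is $qv$, and a limit over $n$ of the restrictions to $F_n$ carries the approximation over to $P$. So $qv$ cannot be too close to $g_0$: the lifts of $g_0$ exist but are not compact.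

It remains to make norm attainment ask for such a lift. In $X=\mathbb K\oplus_\infty Z$ the point $x_0=(1,0)$ is the center of the flat face $\{1\}\times B_Z$. If an operator into a strictly convex space attains its norm at a point near $x_0$, then it is constant on a segment in every direction of $Z$, hence it vanishes on $Z$. We build a range whose elements carry, among other data, $v\in V$, $c\in Q$ and a strictly convex coordinate $(b,\lambda(c-qv))$, where $\lambda>0$ is small. Attainment near $x_0$ in that coordinate forces $c=qv$ on $Z$. The operator with $c=g_0$, $v=0$ is nearly norm attaining at $x_0$. To cure it one must turn $v$ into an approximate lift of $g_0$, which costs little but destroys compactness.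

Two tasks need work: to produce $T_0$ in such a way that $P$ and $Q$ have good convexity, and to prove the BPBp for operators.

## A square-zero matrix with nonzero trace

This section builds the matrix behind the non-approximable operator. A finite matrix with $A^2=0$ is nilpotent, so its trace is $0$. For infinite matrices the trace can survive if the entries decay slowly enough. We call a family $(a_{ij})$ finitely supported in rows and columns if each row and each column has finitely many nonzero entries; then $A^2$ makes sense.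

**Lemma 1 (after Davie).** There is a matrix $A=(a_{ij})_{i,j\in\mathbb N}$ over $\mathbb K$ with finitely supported rows and columns such that $A^2=0$, $\sum_i|a_{ii}|<\infty$, $\sum_ia_{ii}\ne0$, and $\sum_i\alpha_i^s<\infty$ for all $s>2/3$, where $\alpha_i=\max_j|a_{ij}|$.

*Proof.* $C$ denotes absolute constants, possibly different at each occurrence. We recall Hoeffding's inequality: for $N$ independent real mean-zero variables with values in $[-c,c]$, the sum has modulus $\ge s$ with probability at most $2e^{-s^2/(2Nc^2)}$. If the variables are complex, of mean zero and modulus $\le c$, and the sum has modulus $\ge t$, then its real or its imaginary part has modulus $\ge t/\sqrt2$. So this happens with probability at most $4e^{-t^2/(4Nc^2)}$.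

First let $\mathbb K=\mathbb C$.

**Step 1: split the characters evenly.** For $k\ge0$ let $G_k$ be cyclic of order $3n$ with $n=2^k$. We want to divide its characters into $n$ characters $\sigma$ and $2n$ characters $\tau$ so that $2\sum\sigma-\sum\tau$ is small everywhere. Group the $3n$ characters into $n$ triples. In each triple choose, independently and uniformly, one character $\sigma$, and call the other two $\tau,\tau'$. For fixed $g\in G_k$ the variable $2\sigma(g)-\tau(g)-\tau'(g)$ has modulus at most $4$. It equals $3\sigma(g)$ minus the sum over the triple, so its mean is $0$. Hence $|2\sum\sigma(g)-\sum\tau(g)|\ge t$ with probability at most $4e^{-t^2/(64n)}$. For $t^2=64n\log(13n)$ this is $4/(13n)$, and summing over the $3n$ elements $g$ gives $12/13<1$. So we may fix $\sigma^k_1,\dots,\sigma^k_{2^k}$ and $\tau^k_1,\dots,\tau^k_{2^{k+1}}$, together all characters of $G_k$, with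
$$\Big|2\sum_j\sigma_j^k(g)-\sum_j\tau_j^k(g)\Big|\le C\sqrt{k+1}\,2^{k/2}\qquad(g\in G_k).\tag{1}$$

**Step 2: choose signs linking consecutive groups.** With these characters fixed for all $k$, let $m=2^{k+1}$, which is the number of the $\tau^k_j$ and also of the $\sigma^{k+1}_j$. For random signs $\epsilon_j$ and fixed $g\in G_k$, $h\in G_{k+1}$, the sum $\sum_{j\le m}\epsilon_j\overline{\tau_j^k(g)}\sigma_j^{k+1}(h)$ has modulus $\ge t$ with probability at most $4e^{-t^2/(4m)}$. For $t^2=4m\log(37m^2)$ this is $4/(37m^2)$. There are at most $9m^2$ pairs $(g,h)$, so the total is at most $36/37<1$. Hence there are signs with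
$$\Big|\sum_{j\le m}\epsilon_j^{k+1}\overline{\tau_j^k(g)}\,\sigma_j^{k+1}(h)\Big|\le C\sqrt{k+1}\,2^{k/2}\qquad(g\in G_k,\ h\in G_{k+1}).\tag{2}$$
Put $\epsilon_1^0=1$.

**Step 3: define $A$ and check $A^2=0$.** Let $\Lambda_k$ (of size $2^k\times G_k$) and $\Xi_k$ (of size $2^{k+1}\times G_k$) have entries $(3\cdot2^k)^{-1/2}\epsilon_j^k\sigma_j^k(g)$ and $(3\cdot2^k)^{-1/2}\tau_j^k(g)$. By orthogonality of characters, $\Lambda_k\Lambda_k^*=I$, $\Xi_k\Xi_k^*=I$, $\Lambda_k\Xi_k^*=0$. On the index set $\bigsqcup_kG_k$ let $A$ be block tridiagonal with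
$$A_{00}=-\tfrac12\Xi_0^*\Xi_0,\qquad A_{kk}=2^{-k}\Lambda_k^*\Lambda_k-2^{-k-1}\Xi_k^*\Xi_k\quad(k\ge1),$$
$$A_{k,k+1}=2^{-k-1}\Xi_k^*\Lambda_{k+1},\qquad A_{k+1,k}=-2^{-k-1}\Lambda_{k+1}^*\Xi_k .$$
We compute the blocks of $A^2$. For $k\ge1$ the three terms $A_{k,k-1}A_{k-1,k}$, $A_{kk}^2$, $A_{k,k+1}A_{k+1,k}$ give
$$(A^2)_{kk}=-4^{-k}\Lambda_k^*\Lambda_k+\big(4^{-k}\Lambda_k^*\Lambda_k+4^{-k-1}\Xi_k^*\Xi_k\big)-4^{-k-1}\Xi_k^*\Xi_k=0,$$
and $(A^2)_{00}=\frac14\Xi_0^*\Xi_0-\frac14\Xi_0^*\Xi_0=0$. Next,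
$$(A^2)_{k,k+1}=A_{kk}A_{k,k+1}+A_{k,k+1}A_{k+1,k+1}=-4^{-k-1}\Xi_k^*\Lambda_{k+1}+4^{-k-1}\Xi_k^*\Lambda_{k+1}=0,$$
$$(A^2)_{k+1,k}=A_{k+1,k}A_{kk}+A_{k+1,k+1}A_{k+1,k}=4^{-k-1}\Lambda_{k+1}^*\Xi_k-4^{-k-1}\Lambda_{k+1}^*\Xi_k=0 .$$
Finally $(A^2)_{k,k+2}$ contains the factor $\Lambda_{k+1}\Xi_{k+1}^*=0$ and $(A^2)_{k+2,k}$ the factor $\Xi_{k+1}\Lambda_{k+1}^*=0$. All other blocks vanish because $A$ is tridiagonal.

**Step 4: trace and size of the entries.** The trace of $\Lambda_k^*\Lambda_k$ is that of $\Lambda_k\Lambda_k^*=I$, namely $2^k$, and likewise $\Xi_k^*\Xi_k$ has trace $2^{k+1}$. So block $k\ge1$ has trace $2^{-k}2^k-2^{-k-1}2^{k+1}=0$ and block $0$ has trace $-1$. For $k\ge1$ the $(g,h)$ entry of $A_{kk}$ is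
$$(3\cdot2^k)^{-1}2^{-k-1}\Big[2\sum_j\sigma_j^k(h-g)-\sum_j\tau_j^k(h-g)\Big],$$
of modulus at most $C\sqrt{k+1}\,2^{-3k/2}$ by (1). The $(g,h)$ entry of $A_{k,k+1}$ is
$$2^{-k-1}(3\cdot2^k)^{-1/2}(3\cdot2^{k+1})^{-1/2}\sum_j\overline{\tau_j^k(g)}\,\epsilon_j^{k+1}\sigma_j^{k+1}(h),$$
of modulus at most $C2^{-2k}\sqrt{k+1}\,2^{k/2}=C\sqrt{k+1}\,2^{-3k/2}$ by (2). The block $A_{k+1,k}$ is minus the adjoint of $A_{k,k+1}$ and obeys the same bound. A row from $G_k$ meets only $A_{k,k-1},A_{kk},A_{k,k+1}$, so all its entries are at most $C\sqrt{k+1}\,2^{-3k/2}$. As there are $3\cdot2^k$ such rows,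
$$\sum_i\alpha_i^s\le C_s\sum_k2^k(k+1)^{s/2}2^{-3ks/2}<\infty\qquad\text{for }s>\tfrac23 .$$
With $s=1$ the diagonal is absolutely summable, and its sum is the sum of the block traces, $-1$.

For $\mathbb K=\mathbb R$ replace each entry $x+iy$ by the block $\begin{pmatrix}x&-y\\y&x\end{pmatrix}$. This is multiplicative, so $A^2=0$ persists; each row is replaced by two rows with entries no larger in modulus, so the estimates persist; the trace becomes $-2$. $\square$

## A compact operator from a uniformly convex space that is far from finite rank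

**Lemma 2.** There are a closed subspace $Q\subset\ell_4$, a separable Banach space $P$ with
$$\Big\|\frac{x+y}2\Big\|\le1-\kappa\|x-y\|^2\quad(x,y\in B_P),\qquad\kappa=\tfrac1{88},\tag{3}$$
and a compact $T_1:P\to Q$ not in the norm closure of $\mathcal F(P,Q)$.

*Proof.* **Step 1: rescale the rows of $A$ into $\ell_4$ and define $T_1$.** Let $\beta_i=\max(\alpha_i,2^{-i})$, so $\beta_i>0$ and $\sum\beta_i^s<\infty$ for $s>\frac23$. Put $d_i=\beta_i^{1/5}$, $c_i=\beta_i^{-14/15}$, and $y_i=(a_{ij}d_j)_j$. Then $\|y_i\|_4\le\alpha_i(\sum_jd_j^4)^{1/4}\le D\beta_i$ with $D=(\sum_j\beta_j^{4/5})^{1/4}<\infty$. Let $Q=\overline{\mathrm{span}}\{y_i\}\subset\ell_4$.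

Let $p=12/11$, so the conjugate exponent is $12$, and let $J:\ell_p\to Q$, $Je_i=c_iy_i$. Since $\|c_iy_i\|\le D\beta_i^{1/15}$, we have $\sum\|c_iy_i\|^{12}\le D^{12}\sum\beta_i^{4/5}<\infty$. By Hölder $\|\sum x_ic_iy_i\|\le\|x\|_p(\sum\|c_iy_i\|^{12})^{1/12}$, so $J$ is bounded. The same estimate on tails shows that $J$ is a norm limit of finite-rank operators, so it is compact. Let $P=\ell_p/\ker J$ with quotient map $\pi$, and let $T_1:P\to Q$ be the injective operator with $T_1\pi=J$. It maps the open unit ball of $P$, which is the image of the open unit ball of $\ell_p$, into $J(B_{\ell_p})$, so it is compact.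

**Step 2: convexity of $\ell_p$.** We show, for $1<p\le2$ and $x,y\in\ell_p$,
$$\tfrac12\big(\|x+y\|^2+\|x-y\|^2\big)\ge\|x\|^2+(p-1)\|y\|^2 .\tag{4}$$
This inequality is due to Ball–Carlen–Lieb; here is a proof. Real $\ell_p$ embeds isometrically in complex $\ell_p$, so work in the latter. By density and continuity we may take $x,y\in\mathbb C^m$ with $x_i\notin[-1,1]y_i$ for all $i$ (for given $y_i$ this excludes a segment of the plane). Put $w_i(t)=x_i+ty_i$, which is nonzero for $|t|\le1$, $N(t)=\sum|w_i|^p$, and $\varphi=N^{2/p}=\|x+ty\|^2$. As $p-2\le0$ and $(\mathrm{Re}\,\overline{w_i}y_i)^2\le|w_i|^2|y_i|^2$,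
$$N''=\sum\big[p|w_i|^{p-2}|y_i|^2+p(p-2)|w_i|^{p-4}(\mathrm{Re}\,\overline{w_i}y_i)^2\big]\ge p(p-1)\sum|w_i|^{p-2}|y_i|^2 .$$
By Hölder with exponents $2/p$ and $2/(2-p)$ (trivially if $p=2$),
$$\sum|y_i|^p=\sum\big(|w_i|^{p-2}|y_i|^2\big)^{p/2}|w_i|^{p(2-p)/2}\le\Big(\sum|w_i|^{p-2}|y_i|^2\Big)^{p/2}N^{(2-p)/2},$$
that is, $\sum|w_i|^{p-2}|y_i|^2\ge\|y\|^2N^{-(2-p)/p}$. Hence
$$\varphi''=\tfrac2p\big(\tfrac2p-1\big)N^{2/p-2}(N')^2+\tfrac2pN^{2/p-1}N''\ge2(p-1)N^{(2-p)/p}\|y\|^2N^{-(2-p)/p}=2(p-1)\|y\|^2 .$$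
So $\varphi(t)-(p-1)\|y\|^2t^2$ is convex on $[-1,1]$. Comparing the mean of its values at $\pm1$ with the value at $0$ gives (4).

**Step 3: pass to the quotient.** Let $x,y\in B_P$ and $\rho>0$, with representatives $\hat x,\hat y\in\ell_p$ of norm at most $1+\rho$. Applying (4) to $\frac{\hat x+\hat y}2$ and $\frac{\hat x-\hat y}2$,
$$\Big\|\frac{x+y}2\Big\|^2\le\Big\|\frac{\hat x+\hat y}2\Big\|^2\le(1+\rho)^2-(p-1)\Big\|\frac{\hat x-\hat y}2\Big\|^2\le(1+\rho)^2-\frac{p-1}4\|x-y\|^2 .$$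
Let $\rho\to0$ and use $\sqrt{1-s}\le1-s/2$. This is (3) with $\kappa=(p-1)/8=1/88$.

**Step 4: a functional that separates $T_1$ from $\mathcal F(P,Q)$.** For $S\in\mathcal L(P,Q)$ let
$$\Theta(S)=\sum_i(c_id_i)^{-1}(S\pi e_i)(i),$$
where $(\cdot)(i)$ is the $i$-th coordinate in $\ell_4$. Since $(c_id_i)^{-1}=\beta_i^{11/15}$ is summable ($\frac{11}{15}>\frac23$) and $|(S\pi e_i)(i)|\le\|S\|$, $\Theta$ is a bounded functional. As $T_1\pi e_i=c_iy_i$,
$$\Theta(T_1)=\sum_i(c_id_i)^{-1}c_ia_{ii}d_i=\sum_ia_{ii}\ne0 .$$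
For $f\in P^*$ and $y\in Q$ we have $\Theta(f\otimes y)=f(\xi_y)$ with $\xi_y=\sum_i(c_id_i)^{-1}y(i)\pi e_i\in P$, and $T_1\xi_y=\sum_id_i^{-1}y(i)y_i$. For $y=y_k$, where $y_k(i)=a_{ki}d_i$, the $j$-th coordinate of $T_1\xi_y$ is $\sum_ia_{ki}a_{ij}d_j=0$, by $A^2=0$. The map $y\mapsto\xi_y$ is linear and bounded and the $y_k$ span a dense subspace, so $T_1\xi_y=0$ for all $y\in Q$. As $T_1$ is injective, $\xi_y=0$. Thus $\Theta$ vanishes on rank-one operators, hence on the closure of $\mathcal F(P,Q)$, but not at $T_1$. $\square$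

## The domain $\mathbb K\oplus_\infty Z$ and the geometry of $U\subset\ell_4$

Fix $P,Q,T_1$ from Lemma 2. Let $F_1\subset F_2\subset\cdots$ be nonzero finite-dimensional subspaces of $P$ with dense union, and put
$$Z=\Big(\bigoplus_nF_n\Big)_{\ell_1},\qquad X=\mathbb K\oplus_\infty Z,\qquad U=\mathbb K\oplus_4Q,\qquad x_0=(1,0)\in X .$$
$X$ is separable, and $U$ is isometric to a closed subspace of $\ell_4$. We write an operator $T:X\to U$ as $T=(t;r_n)$, where $T(a,x)=at+\sum_nr_nx_n$, $t\in U$, $r_n\in\mathcal L(F_n,U)$. Since $B_Z$ is the closed convex hull of the balls $B_{F_n}$,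
$$\|T\|=\sup_n\ \sup_{|a|\le1,\ z\in B_{F_n}}\|at+r_nz\|,\tag{5}$$
and $\|T-S\|\le\|t-s_0\|+\sup_n\|r_n-s_n\|$ for $S=(s_0;s_n)$.

The proof of the BPBp for $(X,U)$ needs quantitative strict convexity, a supporting functional that depends well on the point, and a second-order expansion of the norm. We view $U$ inside $\ell_4$.

**Lemma 3.** (a) For $u,v\in U$, $\|\frac{u+v}2\|^4+\|\frac{u-v}2\|^4\le\frac12(\|u\|^4+\|v\|^4)$. Hence if $u,v\in B_U$ and $\|\frac{u+v}2\|\ge1-s$ with $0\le s\le1$, then $\|u-v\|\le3s^{1/4}$. In particular $U$ is strictly convex.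

(b) For $u\in S_U$ let $y_u(v)=\sum_j|u_j|^2\overline{u_j}v_j$. Then $\|y_u\|=y_u(u)=1$, and $\|y_u-y_{u'}\|\le3\|u-u'\|$ for $u,u'\in S_U$.

(c) For $u\in S_U$ and $g\in U$, $\|u+g\|^4=1+4\,\mathrm{Re}\,y_u(g)+k_u(g)$ with
$$k_u(g)=\sum_j\big[4(\mathrm{Re}\,\overline{u_j}g_j)^2+2|u_j|^2|g_j|^2+4\,\mathrm{Re}(\overline{u_j}g_j)|g_j|^2+|g_j|^4\big].$$
With $C_0=176\cdot64^4$: if $u,u'\in S_U$, $0\le\tau\le2$, $0\le d\le1$, $\|u-u'\|\le d$, $\|g\|,\|h\|\le64\tau$ and $\|g-h\|\le64d\tau$, then $k_u(g)\le k_{u'}(h)+C_0d\tau^2$.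

*Proof.* (a) For scalars, $|\frac{a+b}2|^4+|\frac{a-b}2|^4\le\big(|\frac{a+b}2|^2+|\frac{a-b}2|^2\big)^2=\big(\frac{|a|^2+|b|^2}2\big)^2\le\frac12(|a|^4+|b|^4)$. Sum over coordinates. Under the stated conditions $\|\frac{u-v}2\|^4\le1-(1-s)^4\le4s$, so $\|u-v\|\le2(4s)^{1/4}\le3s^{1/4}$. The case $s=0$ is strict convexity.

(b) By Hölder $|y_u(v)|\le\|u\|^3\|v\|$, and $y_u(u)=\|u\|^4=1$. For scalars,
$$\big||a|^2a-|b|^2b\big|\le|a|^2|a-b|+\big||a|^2-|b|^2\big||b|\le|a-b|\big(|a|^2+|a||b|+|b|^2\big).$$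
Multiply by $|v_j|$ and use Hölder with four factors in $\ell_4$ for each of the three products.

(c) Square $|u_j+g_j|^2=|u_j|^2+2\,\mathrm{Re}\,\overline{u_j}g_j+|g_j|^2$ and sum. For the comparison, let $\Omega(p,q,r,s)=\sum_j\mathrm{Re}(\overline{p_j}q_j)\,\mathrm{Re}(\overline{r_j}s_j)$. This is real-linear in each argument and $|\Omega(p,q,r,s)|\le\|p\|\|q\|\|r\|\|s\|$ by Hölder. Moreover
$$k_u(g)=4\,\Omega(u,g,u,g)+2\,\Omega(u,u,g,g)+4\,\Omega(u,g,g,g)+\Omega(g,g,g,g).$$
In a term with $m\in\{2,3,4\}$ arguments $g$, replace the arguments one after the other, $u$ by $u'$ and $g$ by $h$. Each replacement of $u$ changes $\Omega$ by at most $d(64\tau)^m$, and each replacement of $g$ by at most $64d\tau(64\tau)^{m-1}=d(64\tau)^m$. As $\tau\le2$, $(64\tau)^m\le4\cdot64^4\tau^2$. There are four replacements per term and the coefficients add up to $11$, so the total change is at most $11\cdot4\cdot4\cdot64^4d\tau^2=C_0d\tau^2$. $\square$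

## Aligning the maxima of infinitely many summands

The following lemma is the technical core. It treats points of $S_X$ whose $Z$-component has norm $1$; the parameter $\omega$ tells whether the scalar coordinate takes part.

**Lemma 4.** For every $\varepsilon\in(0,1)$ there is $\eta_1=\eta_1(\varepsilon)>0$ such that the following holds. Let $\omega\in\{0,1\}$, $T=(t;r_n)\in\mathcal L(X,U)$, $\|T\|\le1$, with $t=0$ if $\omega=0$; let $x\in S_Z$ and $\|T(\omega,x)\|>1-\eta_1$. Then there are $S=(s_0;s_n)$ with $\|S\|=1$ and $s_0=0$ if $\omega=0$, and $x'\in S_Z$, such that $\|S(\omega,x')\|=1$, $\|x'-x\|<\varepsilon$, $\|S-T\|<\varepsilon$.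

What makes this delicate is best seen for $\omega=1$. Write $x_n=\lambda_n\hat x_n$ with $\|\hat x_n\|=1$. Then $T(1,x)$ is the average, with weights $\lambda_n$, of the vectors $t+r_n\hat x_n$, and by convexity most of these lie near one vector $u^0$. If we add a bump in the direction $u^0$ to each summand, then the $n$-th summand gets a maximum at a point $z_n$ near $\hat x_n$. But each summand has its own maximal height $M_n$ and its own direction $u_n$. The final point $x'$ must stay close to $x$, so it must mix many summands; for $S(1,x')$ to have norm $1$, all the summands used must reach the same vector $u$. The scalar part $t$ is shared, so all corrections have to be made in the $r_n$, including the correction $e_n$ of $t$ itself. Such a correction can push the norm above $1$ elsewhere. We shall arrange that the damage is at most a small multiple of $\|z-z_n\|^2+(1-\mathrm{Re}\,\zeta)$, with $\zeta=z_n^*(z)$ for a functional supporting $z_n$. A second bump then gains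 a larger multiple of the same quantity. For that, a term linear in $\mathrm{Im}\,\zeta$ has to be excluded, and it will disappear because a certain number is real.

*Proof.* **Step 1: constants.** Let $\delta=\varepsilon/40$, and let $0<d\le\delta/10$ with $C_0d\le\delta\kappa/2$, where $C_0$ is from Lemma 3. Choose $\eta_1\in(0,1)$ so small that, with
$$d_1=3\eta_1^{1/8},\qquad d_2=\big(d_1/(\delta\kappa)\big)^{1/2},$$
we have $d_1\le\delta/2$, $4(d_1+d_2)\le d$ and $2\sqrt{\eta_1}+d_2<\varepsilon$. Put $\Phi(\zeta)=(\omega+\zeta)/(1+\omega)$, so $\Phi(1)=1$.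

**Step 2: select the summands that matter.** For $x_n\ne0$ write $\lambda_n=\|x_n\|$, $x_n=\lambda_n\hat x_n$ with $\hat x_n\in S_{F_n}$, and $v_n=\omega t+r_n\hat x_n\in B_U$; put $\lambda_n=0$ if $x_n=0$. Let $u^0=T(\omega,x)/\|T(\omega,x)\|$ and $y=y_{u^0}$. Since $\sum\lambda_n=1$ and $T(\omega,x)=\sum\lambda_nv_n$, and $y(T(\omega,x))=\|T(\omega,x)\|$, we get $\sum\lambda_n(1-\mathrm{Re}\,y(v_n))<\eta_1$, with nonnegative terms. So the set $A=\{n:\lambda_n>0,\ \mathrm{Re}\,y(v_n)>1-\sqrt{\eta_1}\}$ satisfies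
$$\sum_{n\notin A}\lambda_n<\sqrt{\eta_1},$$
and in particular $A\ne\emptyset$. For $n\in A$, $\|\frac{v_n+u^0}2\|\ge\mathrm{Re}\,y(\frac{v_n+u^0}2)\ge1-\frac12\sqrt{\eta_1}$, so $\|v_n-u^0\|\le d_1$ by Lemma 3(a).

**Step 3: a first bump, which localizes the maxima.** For $n\in A$ take $x_n^*\in S_{F_n^*}$ with $x_n^*(\hat x_n)=1$. Put
$$t^1=t+\tfrac{\omega\delta}{1+\omega}u^0,\qquad r_n^1=r_n+\tfrac\delta{1+\omega}x_n^*(\cdot)u^0\ (n\in A),\qquad r_n^1=r_n\ (n\notin A),$$
and $M_n=\max_{z\in B_{F_n}}\|\omega t^1+r_n^1z\|$. This is also $\max_{|a|\le1,z\in B_{F_n}}\|at^1+r_n^1z\|$. Indeed, for $\omega=1$ convexity allows $|a|=1$, and rotation $a=1$; for $\omega=0$ we have $t^1=0$. For $n\notin A$, $M_n\le1+\delta/2$.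

Let $n\in A$. Then $\omega t^1+r_n^1z=\omega t+r_nz+\delta\Phi(x_n^*(z))u^0$ (recall $\omega^2=\omega$). The norm of this is a convex function of $z$, so a maximizer $z_n$ can be taken extreme in $B_{F_n}$; thus $\|z_n\|=1$. If $\omega=0$, rotate it so that $x_n^*(z_n)\ge0$. Evaluating at $\hat x_n$ from below and at $z_n$ from above,
$$1+\delta-d_1\le\|v_n+\delta u^0\|\le M_n\le1+\delta|\Phi(x_n^*(z_n))|\le1+\delta-\delta\kappa\|z_n-\hat x_n\|^2 .$$
For the last inequality, (3) gives $\frac12|1+x_n^*(z_n)|\le\|\frac{\hat x_n+z_n}2\|\le1-\kappa\|z_n-\hat x_n\|^2$. If $\omega=1$ the left side is $|\Phi(x_n^*(z_n))|$. If $\omega=0$, then $x_n^*(z_n)\in[0,1]$ and so $\Phi(x_n^*(z_n))=x_n^*(z_n)\le1-2\kappa\|z_n-\hat x_n\|^2$. We conclude that $\|z_n-\hat x_n\|\le d_2$.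

**Step 4: the maximal values are nearly equal.** For $n\in A$ put $p_n=\omega t^1+r_n^1z_n$ and $u_n=p_n/M_n\in S_U$. As $\|r_n^1\|\le1+\delta\le2$ and $\omega t^1+r_n^1\hat x_n=v_n+\delta u^0$, we have $\|p_n-(1+\delta)u^0\|\le2d_2+d_1$. Since $1\le1+\delta-d_1\le M_n\le1+\delta$,
$$\|u_n-u^0\|\le M_n^{-1}\big(\|p_n-(1+\delta)u^0\|+|1+\delta-M_n|\big)\le2d_2+2d_1 .$$
Fix $n_0\in A$ and put $M=M_{n_0}\in[1,1+\delta]$, $u=u_{n_0}$, $\bar t=t^1/M$, $\bar r_n=r_n^1/M$, $m_n=M_n/M$. For $n\in A$ this gives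
$$\|u_n-u\|\le4(d_1+d_2)\le d,\qquad|m_n-1|\le d_1\le d,\qquad\omega\bar t+\bar r_nz_n=m_nu_n .\tag{6}$$
For $n\notin A$, $m_n\le(1+\frac\delta2)/(1+\delta-d_1)\le1$. Moreover $\|\bar t\|,\|\bar r_n\|\le2$, and $\|a\bar t+\bar r_nz\|\le m_n$ for all $n$, $|a|\le1$, $z\in B_{F_n}$.

**Step 5: certain numbers are real.** This removes the dangerous first-order term later. Let $n\in A$. For $z\in B_{F_n}$, $\mathrm{Re}\,y_{u_n}(\omega t^1+r_n^1z)\le M_n$, with equality at $z_n$. So $z_n$ maximizes $\mathrm{Re}\,y_{u_n}(r_n^1z)$ over $B_{F_n}$. Since $B_{F_n}$ is balanced, the maximum is $\|y_{u_n}\circ r_n^1\|$, hence $y_{u_n}(r_n^1z_n)=\|y_{u_n}\circ r_n^1\|\in\mathbb R$. As $y_{u_n}(p_n)=M_n$ is real too, $\omega y_{u_n}(\bar t)\in\mathbb R$. With $n=n_0$, also $\omega y_u(\bar t)\in\mathbb R$.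

**Step 6: move each $u_n$ to the common value $u$.** For $n\in A$ we want an operator near the identity that sends $u_n$ to $u$ and respects the supporting functionals. Define on $U$
$$V_nv=y_{u_n}(v)u+v'-y_u(v')u,\qquad v'=v-y_{u_n}(v)u_n .$$
Then $V_nu_n=u$ and $y_u\circ V_n=y_{u_n}$. Since $y_{u_n}(v')=0$, we have $|y_u(v')|=|(y_u-y_{u_n})(v')|\le3d\cdot2\|v\|$ by Lemma 3(b), so $\|V_n-I\|\le d+6d=7d$. Let $z_n^*\in S_{F_n^*}$ with $z_n^*(z_n)=1$, and
$$\sigma_n=m_n^{-1}V_n\bar r_n,\qquad e_n=\omega(m_n^{-1}V_n\bar t-\bar t).$$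
As $d\le\delta/10\le1/400$, $\|e_n\|\le m_n^{-1}\cdot14d+2|m_n^{-1}-1|\le32d$, and likewise $\|\sigma_n-\bar r_n\|\le32d$. By Step 5,
$$y_u(e_n)=\omega\big(m_n^{-1}y_{u_n}(\bar t)-y_u(\bar t)\big)\in\mathbb R,$$
and by (6), $\sigma_nz_n=m_n^{-1}V_n(m_nu_n-\omega\bar t)=u-\omega\bar t-e_n$. Now define $S=(s_0;s_n)$ by
$$s_0=\omega\big[(1-\delta)\bar t+\tfrac\delta2u\big],$$
$$s_n(z)=(1-\delta)\big[\sigma_nz+z_n^*(z)e_n\big]+\tfrac\delta{1+\omega}z_n^*(z)u\ \ (n\in A),\qquad s_n(z)=(1-\delta)\bar r_nz\ \ (n\notin A).$$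
The terms with $u$ form the second bump. For $n\in A$ the error $e_n$ cancels at $z_n$, and since $\frac\omega2+\frac1{1+\omega}=1$ for $\omega\in\{0,1\}$,
$$\omega s_0+s_nz_n=(1-\delta)u+\delta u=u .\tag{7}$$

**Step 7: $\|S\|\le1$.** By (5) we bound each summand. For $n\notin A$, $|a|\le1$, $z\in B_{F_n}$: $\|as_0+s_nz\|\le(1-\delta)m_n+\frac\delta2\le1$, because $\bar t=0$ if $\omega=0$.

Let $n\in A$, $z\in B_{F_n}$, $\zeta=z_n^*(z)$. If $\omega=1$, we may assume $a=1$ by convexity and rotation. If $\omega=0$, then $s_0=0$ and we may rotate $z$ so that $\zeta\in[0,1]$. Put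
$$w=z-z_n,\qquad g=\sigma_nw+(\zeta-1)e_n,\qquad h=m_n^{-1}\bar r_nw .$$
Using $\sigma_nz_n=u-\omega\bar t-e_n$ and (6),
$$\omega s_0+s_nz=(1-\delta)(u+g)+\delta\Phi(\zeta)u,\qquad u_n+h=m_n^{-1}(\omega\bar t+\bar r_nz)\in B_U,\qquad g=V_nh+(\zeta-1)e_n .$$
So we compare $u+g$, whose norm we must control, with $u_n+h$, which is already in the ball. Here $\|h\|\le4\|w\|$ and $|\zeta-1|=|z_n^*(w)|\le\|w\|$, so $\|g-h\|\le28d\|w\|+32d\|w\|=60d\|w\|$ and $\|g\|\le64\|w\|$. At first order, since $y_u\circ V_n=y_{u_n}$ and $y_u(e_n)$ is real,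
$$\mathrm{Re}\,y_u(g)=\mathrm{Re}\,y_{u_n}(h)-(1-\mathrm{Re}\,\zeta)\,y_u(e_n)\le\mathrm{Re}\,y_{u_n}(h)+32d(1-\mathrm{Re}\,\zeta).$$
Without realness there would be a term of size $d\,|\mathrm{Im}\,\zeta|$, for which $\|w\|$ is the only evident bound, and this is too large. At second order, Lemma 3(c) with $u'=u_n$ and $\tau=\|w\|\le2$ gives $k_u(g)\le k_{u_n}(h)+C_0d\|w\|^2$. Adding up, and using $4\cdot32=128\le C_0$,
$$\|u+g\|^4\le\|u_n+h\|^4+C_0d\big[(1-\mathrm{Re}\,\zeta)+\|w\|^2\big],$$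
and since $\|u_n+h\|\le1$ and $(1+r)^{1/4}\le1+r$ for $r\ge0$,
$$\|u+g\|\le1+C_0d\big[(1-\mathrm{Re}\,\zeta)+\|w\|^2\big].\tag{8}$$

Now the gain from the second bump. If $\omega=1$, then $|\Phi(\zeta)|=|z_n^*(\frac{z+z_n}2)|\le1-\kappa\|w\|^2$ by (3). Also $|\Phi(\zeta)|^2=\frac14(1+2\,\mathrm{Re}\,\zeta+|\zeta|^2)\le\frac{1+\mathrm{Re}\,\zeta}2$, so $|\Phi(\zeta)|\le1-\frac{1-\mathrm{Re}\,\zeta}4$. If $\omega=0$, then $\zeta\in[0,1]$ and (3) gives $\frac{1+\zeta}2\le1-\kappa\|w\|^2$, so $\Phi(\zeta)=\zeta\le1-2\kappa\|w\|^2$; also $\Phi(\zeta)=1-(1-\mathrm{Re}\,\zeta)$. Averaging the two bounds, and using $\kappa\le\frac14$, in both cases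
$$|\Phi(\zeta)|\le1-\tfrac\kappa2\big[\|w\|^2+(1-\mathrm{Re}\,\zeta)\big].$$
Together with (8),
$$\|\omega s_0+s_nz\|\le(1-\delta)\|u+g\|+\delta|\Phi(\zeta)|\le1+\big(C_0d-\tfrac{\delta\kappa}2\big)\big[(1-\mathrm{Re}\,\zeta)+\|w\|^2\big]\le1 .$$

**Step 8: the point $x'$ and the distances.** For $n\in A$ let $\lambda_n'=\lambda_n/\sum_{m\in A}\lambda_m$, and let $x'\in S_Z$ have coordinates $\lambda_n'z_n$ for $n\in A$ and $0$ otherwise. By (7), $S(\omega,x')=\sum_{n\in A}\lambda_n'(\omega s_0+s_nz_n)=u$, so $\|S\|=1=\|S(\omega,x')\|$. From $\lambda_n'z_n-\lambda_n\hat x_n=(\lambda_n'-\lambda_n)z_n+\lambda_n(z_n-\hat x_n)$ and $\sum_A(\lambda_n'-\lambda_n)=\sum_{n\notin A}\lambda_n<\sqrt{\eta_1}$ we get $\|x'-x\|\le2\sqrt{\eta_1}+d_2<\varepsilon$.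

Finally, $|1-M^{-1}|\le\delta$, $\|t^1-t\|,\|r_n^1-r_n\|\le\delta$ and $\|t^1\|,\|r_n^1\|\le2$ give $\|\bar t-t\|,\|\bar r_n-r_n\|\le3\delta$. Together with $\|\sigma_n-\bar r_n\|,\|e_n\|\le32d$ this gives
$$\|s_0-t\|\le3\delta+2\delta+\tfrac\delta2\le6\delta,\qquad\|s_n-r_n\|\le14\delta+100d .$$
(For $\omega=0$ the first is trivial. For the second, when $n\in A$ the distance is at most $64d+3\delta+\delta\|r_n\|+\delta\le5\delta+64d$, and when $n\notin A$ it is at most $4\delta$.) So $\|S-T\|\le20\delta+100d\le30\delta<\varepsilon$. $\square$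

**Proposition 5.** $(X,U)$ has the BPBp.

*Proof.* Lemma 4 needs a point with $\|x\|=1$ and $|a|\in\{0,1\}$; three cases reduce everything to this or to something simpler. It suffices to treat $\varepsilon\in(0,1)$. Let $\eta_1=\eta_1(\varepsilon/2)$, $\tau=\min(\varepsilon/4,\eta_1/2)$ and $\epsilon_1=3\eta^{1/4}/(2\tau)$, where $\eta<1$ is so small that $\eta+2\epsilon_1<\min(\varepsilon/2,\eta_1/2)$. Let $\|T\|=1$, $(a,x)\in S_X$, $\|T(a,x)\|>1-\eta$.

**Case 1: $\|x\|\le1-\tau$.** Then $|a|=1$. For $z\in B_Z$, $T(a,x)$ is the midpoint of $T(a,x\pm\tau z)\in B_U$. By Lemma 3(a), $2\tau\|T(0,z)\|\le3\eta^{1/4}$, so $\|T(0,z)\|\le\epsilon_1$. Thus $1\ge\|t\|\ge1-\eta-\epsilon_1>0$. The operator $S(a',x')=a't/\|t\|$ has norm $1$, attains it at $(a,x)$, and $\|S-T\|\le(1-\|t\|)+\epsilon_1\le\eta+2\epsilon_1<\varepsilon$.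

**Case 2: $\|x\|>1-\tau$, $|a|\le1-\tau$.** Then $\|x\|=1$, and the points $(a\pm\tau,x)\in B_X$ give $\|t\|\le\epsilon_1$ in the same way. Let $T^0=(0;r_n)$. Then $\|T^0\|\le1$ and $\|T^0(0,x)\|>1-\eta-\epsilon_1>1-\eta_1$. Lemma 4 with $\omega=0$ and $\varepsilon/2$ gives $S$ with $s_0=0$ and $x'\in S_Z$ such that $\|S(a,x')\|=\|S(0,x')\|=1$, $(a,x')\in S_X$, $\|x'-x\|<\varepsilon/2$ and $\|S-T\|<\frac\varepsilon2+\epsilon_1<\varepsilon$.

**Case 3: $|a|,\|x\|>1-\tau$.** Put $\theta=a/|a|$ and $\hat x=x/\|x\|$; then $(\theta,\hat x)$ is within $\tau$ of $(a,x)$. So $\|T(1,\bar\theta\hat x)\|=\|T(\theta,\hat x)\|>1-\eta-\tau>1-\eta_1$. Lemma 4 with $\omega=1$ and $\varepsilon/2$ gives $S$ and $x'$ with $\|x'-\bar\theta\hat x\|<\varepsilon/2$, $\|S-T\|<\varepsilon/2$. Then $S$ attains its norm at $(\theta,\theta x')$, which is within $\tau+\varepsilon/2<\varepsilon$ of $(a,x)$. $\square$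

## Lifting through $q:V\to Q$

For each $n$ let $H_n$ be a countable dense subset of the unit ball of the separable space $\mathcal L(F_n,Q)$. Let
$$I=\{(n,h):h\in H_n\},\qquad V=\Big(\bigoplus_{(n,h)\in I}F_n\Big)_{\ell_1},\qquad q:V\to Q,\quad q(v)=\sum_{(n,h)\in I}h(v_{(n,h)}).$$
Then $\|q\|\le1$. In words, $V$ contains one copy of $F_n$ for each operator $h\in H_n$, and $q$ acts on this copy as $h$. In particular each $h\in H_n$ lifts to the inclusion of the corresponding copy. Part (i) of the next lemma extends this to all operators on $X$, and part (iii) shows what a compact lift would imply.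

**Lemma 6.** (i) Every $\rho\in\mathcal L(X,Q)$ has a lift $\tilde\rho\in\mathcal L(X,V)$ with $q\tilde\rho=\rho$ and $\|\tilde\rho\|\le4\|\rho\|$.

(ii) Every compact operator into $V$ is a norm limit of finite-rank operators.

(iii) Let $T'\in\mathcal L(P,Q)$, let $g:Z\to Q$, $gx=\sum_nT'x_n$, and let $v:Z\to V$ be compact with $\|qv-g\|\le\varepsilon_0$. Then $\mathrm{dist}(T',\mathcal F(P,Q))\le\varepsilon_0$.

*Proof.* (i) By scaling let $\|\rho\|\le1$. If $g\in\mathcal L(F_n,Q)$ and $\|g\|\le1$, then by successive approximation $g=\sum_{j\ge0}2^{-j}h_j$ with $h_j\in H_n$: choose $h_0$ with $\|g-h_0\|\le\frac12$, then treat $2(g-h_0)$ in the same way, and so on. With $\iota_{(n,h)}:F_n\to V$ the coordinate inclusions, $\tilde g=\sum_j2^{-j}\iota_{(n,h_j)}$ satisfies $q\tilde g=g$ and $\|\tilde g\|\le2$. Apply this to $\rho|_{F_n}$ for each $n$ to get $\tilde\rho_n$. For the scalar coordinate choose $x_*\in S_{F_1}$ and $f\in S_{F_1^*}$ with $f(x_*)=1$, lift $f\otimes\rho(1,0):F_1\to Q$,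 and evaluate the lift at $x_*$. This gives $v_0\in V$ with $qv_0=\rho(1,0)$ and $\|v_0\|\le2$. Then $\tilde\rho(a,x)=av_0+\sum_n\tilde\rho_nx_n$ has norm at most $4$ on $B_X$ and lifts $\rho$.

(ii) The projections of $V$ onto finitely many coordinates are finite-rank contractions converging strongly to $I$, hence uniformly on compact sets.

(iii) Let $\varepsilon_2>0$. By (ii) there is a finite-rank $B':Z\to V$ with $\|B'-v\|\le\varepsilon_2$. So $\|qB'-g\|\le\varepsilon_0+\varepsilon_2$, and $D_0=qB'(Z)$ is finite-dimensional. Let $\iota_n:F_n\to Z$ be the inclusion of the $n$-th summand. As $g\iota_n=T'|_{F_n}$,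
$$\|qB'\iota_nx-T'x\|\le(\varepsilon_0+\varepsilon_2)\|x\|\qquad(x\in F_n).$$
For $x\in\bigcup_nF_n$ put $B_\infty x=\lim_{n\to\mathcal U}qB'\iota_nx\in D_0$, where $\mathcal U$ is a nonprincipal ultrafilter on $\mathbb N$. The limit makes sense, since $x\in F_n$ for all large $n$ and the sequence is bounded in the finite-dimensional space $D_0$. $B_\infty$ is linear and bounded, and $\|B_\infty x-T'x\|\le(\varepsilon_0+\varepsilon_2)\|x\|$. It extends to an operator $P\to D_0$ with the same estimate. Let $\varepsilon_2\to0$. $\square$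

## The spaces $Y_\lambda$ and their $c_0$-sum

We now build the range. Its elements shall carry a vector $(v,c)\in V\oplus Q$, measured in a large part of $\ell_\infty$-type, and a coordinate in $U$ that sees only $c-qv$, scaled by $\lambda$. On the $\ell_\infty$-part the BPBp will come from Bollobás' theorem for functionals, applied to one coordinate. For this we must be free to change one coordinate, so we add $c_0$.

For $\lambda\in(0,1]$ let $|(v,c)|_\lambda=\max\{\frac\lambda8\|v\|,\|c\|\}$ on $V\oplus Q$. Let $K_\lambda$ be a countable norming subset of the dual unit ball: $|(v,c)|_\lambda=\sup_{f\in K_\lambda}|f(v,c)|$. (Such a set exists in every separable space: take norming functionals for a dense sequence. In $\ell_1$, for instance, the finitely supported sequences with entries in a countable dense subset of the unit ball of $\mathbb K$ form one.) Let $\Gamma_\lambda=K_\lambda\times\mathbb N$, so that each functional is repeated infinitely often, and $J_\lambda(v,c)=(f(v,c))_{(f,m)\in\Gamma_\lambda}\in\ell_\infty(\Gamma_\lambda)$,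 with $\|J_\lambda(v,c)\|_\infty=|(v,c)|_\lambda$. Let
$$Y_\lambda=\big\{\big(J_\lambda(v,c)+z,\ (b,\lambda(c-qv))\big):b\in\mathbb K,\ v\in V,\ c\in Q,\ z\in c_0(\Gamma_\lambda)\big\}\subset\ell_\infty(\Gamma_\lambda)\oplus_\infty U .$$
For each $f\in K_\lambda$ let $m\to\infty$ along the coordinates $(f,m)$; the contribution of $z$ disappears, and
$$|(v,c)|_\lambda\le\|J_\lambda(v,c)+z\|_\infty .\tag{9}$$
Hence $b,v,c,z$ are uniquely determined by the element and depend linearly and boundedly on it. So $Y_\lambda$ is isomorphic to $\mathbb K\oplus V\oplus Q\oplus c_0(\Gamma_\lambda)$; it is closed and separable, and it contains $c_0(\Gamma_\lambda)\oplus\{0\}$.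

We recall Bollobás' theorem for functionals (Bull. London Math. Soc. 2 (1970)): if $0<\epsilon<\frac12$, $f\in S_{E^*}$, $x\in S_E$ and $|1-f(x)|\le\epsilon^2/2$, then there are $f'\in S_{E^*}$, $x'\in S_E$ with $f'(x')=1$, $\|f-f'\|\le\epsilon$, $\|x-x'\|<\epsilon+\epsilon^2$.

**Lemma 7.** For $0<\varepsilon<1$ let $\eta_B(\varepsilon)=\frac12(\varepsilon/4)^2$. If $E$ is a Banach space, $f\in B_{E^*}$, $x\in S_E$ and $|f(x)|>1-\eta_B(\varepsilon)$, then there are $f'\in S_{E^*}$, $x'\in S_E$ with $|f'(x')|=1$, $\|f-f'\|<\varepsilon$, $\|x-x'\|<\varepsilon$.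

*Proof.* Let $|\theta|=1$ with $\theta f(x)=|f(x)|$. Then $1-\eta_B<\theta f(x)/\|f\|\le1$ and $\|f-f/\|f\|\|<\eta_B$. Apply the theorem with $\epsilon=\varepsilon/4$ to $\theta f/\|f\|$ and multiply the resulting functional by $\bar\theta$. The distances are less than $\eta_B+\frac\varepsilon4<\varepsilon$ and $\frac\varepsilon4+\frac{\varepsilon^2}{16}<\varepsilon$. $\square$

**Proposition 8.** $(X,Y_\lambda)$ has the BPBp with $\eta(\varepsilon)$ independent of $\lambda$. Consequently $(X,Y)$ has the BPBp, where $Y=(\bigoplus_{k\ge1}Y_{1/k})_{c_0}$.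

*Proof.* Let $0<\varepsilon<1$, let $\eta_U$ be a function witnessing Proposition 5, and $\eta=\min(\eta_B(\varepsilon),\varepsilon/8,\eta_U(\varepsilon/8))$. Let $T=(T_\infty,T_U)$, with components in $\ell_\infty(\Gamma_\lambda)$ and $U$, let $\|T\|=1$, $x\in S_X$, $\|Tx\|>1-\eta$. One of the two components is large at $x$.

**Case 1: $\|T_\infty x\|>1-\eta$; correct one coordinate.** Pick $\gamma\in\Gamma_\lambda$ with $|f(x)|>1-\eta$, where $f=e_\gamma^*T_\infty\in B_{X^*}$ is the $\gamma$-coordinate. Take $f',x'$ from Lemma 7. Then $S=T+(f'-f)\otimes(e_\gamma,0)$ maps into $Y_\lambda$, because $e_\gamma\in c_0(\Gamma_\lambda)$. Only its $\gamma$-coordinate differs from that of $T$, and it is $f'$. So $\|S\|=1=\|Sx'\|$, $\|S-T\|<\varepsilon$, $\|x'-x\|<\varepsilon$.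

**Case 2: $\|T_Ux\|>1-\eta$; correct the $U$-coordinate and lift the correction.** A change of the $U$-coordinate must come with a change of $v$ or $c$. Changing $v$ is cheap, because it has weight $\lambda/8$. Let $\delta=\varepsilon/4$. Proposition 5, applied to $T_U/\|T_U\|$, gives $R\in\mathcal L(X,U)$ with $\|R\|=1=\|Ru_0\|$, $\|u_0-x\|<\varepsilon/8$, and $\|R-T_U\|<\varepsilon/8+\eta\le\delta$. Let $E=(1+\delta)R-T_U=(\beta,\rho)$ with $\beta\in X^*$, $\rho\in\mathcal L(X,Q)$; then $\|\rho\|\le\|E\|\le2\delta$. With the lift $\tilde\rho$ of Lemma 6(i) let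
$$L=\big(J_\lambda(-\lambda^{-1}\tilde\rho,0),\ (\beta,\rho)\big).$$
It has values in $Y_\lambda$: take $v=-\lambda^{-1}\tilde\rho$, $c=0$, $z=0$, $b=\beta$, so that $\lambda(c-qv)=q\tilde\rho=\rho$. Then $L_U=E$ and $\|L_\infty\|\le\frac\lambda8\cdot\frac4\lambda\|\rho\|\le\frac12\|E\|\le\delta$. So $S'=T+L$ satisfies $S'_U=(1+\delta)R$ and $\|S'_\infty\|\le1+\delta$, whence $\|S'\|=1+\delta=\|S'u_0\|$. For $S=S'/(1+\delta)$ we have $\|S\|=1=\|Su_0\|$ and $\|S-T\|\le\|L\|+\delta\le3\delta<\varepsilon$, and $\|u_0-x\|<\varepsilon$. The factor $1+\delta$ made room for $\|L_\infty\|$.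

**The $c_0$-sum.** Let $T=(T_k):X\to Y$, $\|T\|=1$, $\|Tx\|>1-\eta'$ with $\eta'=\min(\eta(\varepsilon/2),\varepsilon/2)$. Some $k$ has $\|T_kx\|>1-\eta'$. Apply the first part to $T_k/\|T_k\|$ with $\varepsilon/2$, and replace $T_k$ by the resulting $S_k$, leaving the other coordinates unchanged. The new operator has norm $1$, attains it at a point within $\varepsilon/2$ of $x$, and its distance to $T$ is less than $\varepsilon/2+(1-\|T_k\|)\le\varepsilon$. $\square$

As $Y$ is separable, this proves (1) of Theorem 1.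

## Flatness at $x_0$ turns norm attainment into a compact lift

We prove (2) of Theorem 1. Fix $\varepsilon\in(0,\frac12)$.

**Step 1: the operator $T$.** We want a compact $T_0:P\to Q$ of norm $\frac12$ whose distance to $\mathcal F(P,Q)$ exceeds $\varepsilon$. Let $D=\mathrm{dist}(T_1,\mathcal F(P,Q))>0$. As $2\varepsilon<1$, we may choose $B\in\mathcal F(P,Q)$ with $\|T_1-B\|<D/(2\varepsilon)$. Put $T_0=(T_1-B)/(2\|T_1-B\|)$. Then $T_0$ is compact, $\|T_0\|=\frac12$, and $\mathrm{dist}(T_0,\mathcal F(P,Q))=D/(2\|T_1-B\|)>\varepsilon$.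

Let $g_0:Z\to Q$, $g_0x=\sum_nT_0x_n$. Since $g_0(B_Z)\subset T_0(B_P)$, $g_0$ is compact and $\|g_0\|\le\frac12$. For $\lambda=1/k$ let
$$R_\lambda(a,x)=\big(J_\lambda(0,g_0x),\ (a,\lambda g_0x)\big)\in Y_\lambda,\qquad\nu=\|R_\lambda\|\in\big[1,(1+\lambda^4/16)^{1/4}\big].$$
The bounds on $\nu$ hold since the first component has norm at most $\frac12$, the second at $(a,x)$ has norm $(|a|^4+\lambda^4\|g_0x\|^4)^{1/4}$, and $\|R_\lambda x_0\|=1$. Let $T:X\to Y$ be $R_\lambda/\nu$ in the $k$-th coordinate and $0$ elsewhere. $T$ is compact, $\|T\|=1$, and $\|Tx_0\|=1/\nu\to1$ as $k\to\infty$. Given $\eta>0$, fix $k$ so large that $\|Tx_0\|>1-\eta$ and $\mathrm{dist}(\nu^{-1}T_0,\mathcal F(P,Q))=\nu^{-1}\mathrm{dist}(T_0,\mathcal F(P,Q))>\varepsilon$. This is why $Y$ contains $Y_\lambda$ for arbitrarily small $\lambda$.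

It is instructive to see the non-compact cure for $R_\lambda$. Let $\rho(a,x)=g_0x$ and let $\tilde\rho$ be its lift, $\|\tilde\rho\|\le2$. The operator $(a,x)\mapsto\big(J_\lambda(\tilde\rho(a,x),g_0x),(a,0)\big)$ maps into $Y_\lambda$, since $\lambda(c-qv)=\lambda(g_0x-q\tilde\rho(a,x))=0$. Its first component has norm at most $\max(\frac{2\lambda}8,\frac12)=\frac12$, so it has norm $1$, attained at $x_0$. It differs from $R_\lambda$ by at most $\max(\frac\lambda4,\frac\lambda2)=\frac\lambda2$. We now show that compact operators have no such escape.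

**Step 2: where a competitor attains its norm.** Suppose $S\in\mathcal K(X,Y)$, $\|S\|=1=\|Su_0\|$, $u_0\in S_X$, $\|u_0-x_0\|<1$, and $\varepsilon_0:=\|S-T\|<\varepsilon$. The coordinates $S_j$, $j\ne k$, have norm at most $\varepsilon_0<\frac12$. The $\ell_\infty(\Gamma_\lambda)$-part of $S_k$ has norm at most $\frac12+\varepsilon_0<1$. So the $U$-part $S_{k,U}$ satisfies $\|S_{k,U}\|\le1=\|S_{k,U}u_0\|$. Write
$$S_k\xi=\big(J_\lambda(v(\xi),c(\xi))+z(\xi),\ (b(\xi),\lambda(c(\xi)-qv(\xi)))\big)\qquad(\xi\in X).$$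
As $v(\xi),c(\xi)$ depend boundedly and linearly on $S_k\xi$, the operators $v:X\to V$ and $c:X\to Q$ are compact.

**Step 3: flatness forces $c=qv$ on $Z$.** Let $u_0=(a_0,x_1)$. As $\|u_0-x_0\|<1$, $\|x_1\|<1$, and so $|a_0|=1$. For $z'\in Z$ with $\|z'\|\le1-\|x_1\|$ the points $(a_0,x_1\pm z')$ lie in $B_X$. The norm-one vector $S_{k,U}u_0$ is the midpoint of $S_{k,U}(a_0,x_1\pm z')\in B_U$. By strict convexity of $U$, $S_{k,U}(0,z')=0$. Hence $c(0,x)=q\,v(0,x)$ for all $x\in Z$.

**Step 4: contradiction.** The $\ell_\infty(\Gamma_\lambda)$-part of $(S_k-\nu^{-1}R_\lambda)(0,x)$ is $J_\lambda\big(v(0,x),c(0,x)-\nu^{-1}g_0x\big)+z(0,x)$ and has norm at most $\varepsilon_0\|x\|$. By (9), $\|c(0,x)-\nu^{-1}g_0x\|\le\varepsilon_0\|x\|$. With Step 3, the compact operator $v(0,\cdot):Z\to V$ satisfies $\|q\,v(0,\cdot)-\nu^{-1}g_0\|\le\varepsilon_0$. By Lemma 6(iii) with $T'=\nu^{-1}T_0$, $\mathrm{dist}(\nu^{-1}T_0,\mathcal F(P,Q))\le\varepsilon_0<\varepsilon$, contrary to the choice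 of $k$. This proves (2).

The failure of the BPBp for compact operators follows: for $\varepsilon<\frac12$ and any $\eta>0$, the operator $T$ and the point $x_0$ admit no compact $S$ and $u_0$ with $\|u_0-x_0\|<\varepsilon<1$ as in the definition. Theorem 1 is proved. $\blacksquare$

## Strong convergence $P_N\to I$ together with (ii) is not enough

It remains to prove the last sentence of Theorem 2. For $X=\mathbb K\oplus_\infty(\bigoplus F_n)_{\ell_1}$ of Theorem 1 let $P_N(a,x)=(a,x_1,\dots,x_N,0,\dots)$. These are norm-one finite-rank projections with $P_N\to I$ strongly.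

We verify (ii). Let $f=(\alpha;f_n)\ne0$ attain its norm $|\alpha|+s$, $s=\sup\|f_n\|$, at $u=(a,x)$. Multiplying $f$ by a unimodular scalar, we may assume $f(u)=\|f\|$, that is, $\alpha a+\sum f_n(x_n)=|\alpha|+s$. Since $|\alpha a|\le|\alpha|$ and $|\sum f_n(x_n)|\le s\|x\|\le s$, both are equalities: $\alpha a=|\alpha|$ and $\sum f_n(x_n)=s$. If $s>0$, then $\|x\|=1$ and $f_n(x_n)=s\|x_n\|$ for all $n$. If $x\ne0$, let $\bar x=(x_1,\dots,x_N,0,\dots)$ with $N$ large and
$$u'=\Big(a,\frac{\|x\|}{\|\bar x\|}\bar x\Big).$$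
Then $\|u'\|=\max(|a|,\|x\|)=1$, $P_Nu'=u'$, and $u'$ is close to $u$. If $s>0$, then $f(u')=\alpha a+\frac{\|x\|}{\|\bar x\|}s\|\bar x\|=\alpha a+s\|x\|=f(u)$; if $s=0$, then $f(u')=\alpha a=f(u)$. If $x=0$ take $u'=u$. So (ii) holds.

Yet by Theorem 1 the implication fails for this $X$. What is missing is (i): for $f=(0;f_n)$ with $\|f_n\|=1$ for all $n$ we have $\|P_N^*f-f\|=\sup_{n>N}\|f_n\|=1$ for every $N$. This is the same obstruction that stopped the first truncation on $\mathbb K\oplus_\infty\ell_1$. So strong convergence $P_\alpha\to I$ together with (ii) does not suffice, and the proof of Theorem 2 is complete. $\blacksquare$
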